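# Ovoids of $\mathrm{PG}(3,2^{2e+1})$ with a translation oval section

Let $q>2$ be a prime power. An ovoid of $\mathrm{PG}(3,q)$ is a set of $q^2+1$ points, no three of them collinear. Cut an ovoid with a plane and you see a single point or an oval of $q+1$ points. How much does one such oval know about the whole ovoid? A conjecture in "Constructing the Tits Ovoid from an Elliptic Quadric" says: in $\mathrm{PG}(3,2^{2e+1})$, $e\ge 1$, an ovoid with a translation oval section is an elliptic quadric or a Tits ovoid. It is true, and these notes prove it.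

For context: for $q$ odd every ovoid is an elliptic quadric, and the same holds for $q=4$ and $q=16$. For $q=8$ and $q=32$ every ovoid is an elliptic quadric or a Tits ovoid. Brown's theorem says that an ovoid with a conic section is an elliptic quadric. The proof below uses none of this.

We start with ovoids that inherit the obvious symmetries of the oval. There everything reduces to one trace equation. Then we ask what happens when no symmetry is given.

## 1. Ovoids that inherit the translations of their section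

### The objects

Every plane meets an ovoid in one point (a tangent plane) or in $q+1$ points (a secant plane). In the second case the intersection, called a section, is an oval: $q+1$ points of the plane, no three collinear. A line is tangent to the ovoid if it meets it in exactly one point.

From now on $q=2^h$ with $h=2e+1\ge 3$ odd, and $\sigma=2^{e+1}$. Since $2(e+1)=h+1$, we have $\sigma^2\equiv 2\pmod{q-1}$.

**Definition (translation oval).** An oval of $\mathrm{PG}(2,q)$ projectively equivalent to $\{(1,t,t^{\alpha}):t\in\mathrm{GF}(q)\}\cup\{(0,0,1)\}$, where $\alpha=2^i$ and $\gcd(i,h)=1$. Conics are the case $i=1$. Only $i$ mod $h$ matters, and $i\not\equiv0$ because $h\ge3$, so we take $1\le i\le h-1$.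

*Example.* Take $q=8$, $\alpha=4$. Three distinct points $(1,t_j,t_j^4)$ are collinear iff $(t_1+t_2)(t_1+t_3)^4=(t_1+t_3)(t_1+t_2)^4$, that is, iff $(t_1+t_2)^3=(t_1+t_3)^3$. Cubing is a bijection of $\mathrm{GF}(8)$, since $\gcd(3,7)=1$, so this forces $t_2=t_3$. Lines through $(0,0,1)$ contain at most one point $(1,t,t^4)$. So we have an oval. Every line through $(0,1,0)$ is tangent to it, because $t\mapsto t^4$ is a bijection; the point $(0,1,0)$ is the *nucleus*. The maps $t\mapsto t+b$ extend to projectivities preserving the oval, because $(t+b)^4=t^4+b^4$; they are its *translations*. All of this works for every $\alpha$, with $\gcd(\alpha-1,q-1)=1$ in place of $\gcd(3,7)=1$.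

**Definition (elliptic quadric).** The set of points of a non-degenerate quadric of $\mathrm{PG}(3,q)$ that contains no line.

**Definition (Tits ovoid).** Any set projectively equivalent to
$$\{(x,y,z,1): x,y\in\mathrm{GF}(q),\ z=xy+x^{\sigma+2}+y^\sigma\}\cup\{(0,0,1,0)\}.$$

### Facts about the field

Let $\mathrm{Tr}$ be the absolute trace of $\mathrm{GF}(q)$ and $H_j=\{z:\mathrm{Tr}(z)=j\}$ for $j\in\mathbb F_2$. Put $0^0=1$. Let $\alpha=2^i$ as above.

- The map $x\mapsto x^\alpha$ generates the Galois group, so $\mathrm{Tr}(z)=\sum_{n\in\mathbb Z_h}z^{\alpha^n}$.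
- The additive map $z\mapsto z^\alpha+z$ has kernel $\mathbb F_2$. Its image lies in $H_0$ and has $q/2$ elements, so it is $H_0$.
- $\gcd(\alpha-1,q-1)=2^{\gcd(i,h)}-1=1$.
- As $h$ is odd, $\mathrm{Tr}(1)=1$, so $\mathrm{GF}(q)=\mathbb F_2\oplus H_0$. The form $\mathrm{Tr}(ab)$ is nondegenerate on $H_0$: the orthogonal of $H_0$ in $\mathrm{GF}(q)$ is $\mathbb F_2$, and $\mathbb F_2\cap H_0=0$.
- Every function $\mathrm{GF}(q)\to\mathrm{GF}(q)$ is a unique polynomial of degree $\le q-1$. The functions $d^f$ ($f$ mod $q-1$) are linearly independent on $\mathrm{GF}(q)^*$, and the functions $x^ad^f$ ($0\le a\le q-1$) on $\mathrm{GF}(q)\times\mathrm{GF}(q)^*$. Additive maps are uniquely $\sum_ja_jx^{2^j}$, and bi-additive maps uniquely $\sum_{j,l}A_{jl}d^{2^j}x^{2^l}$, with $j,l\in\mathbb Z_h$.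

### The polarity

**Segre's theorem** (B. Segre, Acta Arith. 5 (1959); $q>2$ even). For an ovoid $\Omega$ of $\mathrm{PG}(3,q)$ there is a symplectic polarity $\perp$ such that $Q^\perp$ is the tangent plane at $Q$ for every $Q\in\Omega$, and whose totally isotropic (t.i.) lines are exactly the lines tangent to $\Omega$.

Recall that a symplectic polarity comes from a nondegenerate alternating form $B$ on $\mathrm{GF}(q)^4$, and a line is t.i. if $B$ vanishes on it. The t.i. lines in a plane $Q^\perp$ are exactly its $q+1$ lines through $Q$. Consequences of Segre's theorem: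

- a t.i. line has exactly one point of $\Omega$, every other line has $0$ or $2$;
- distinct points of $\Omega$ are not perpendicular;
- if $\pi$ is secant, the lines of $\pi$ through $\pi^\perp$ are tangents, so $\pi^\perp$ is the nucleus of $\pi\cap\Omega$.

### Coordinates

*Purpose: to write $\Omega$ as the graph of a function.* Let $O=\pi\cap\Omega$ be a translation oval with parameter $\alpha$. Choose vectors $N,P,R$ in $\pi$ with $O=\{\langle tN+t^\alpha P+R\rangle\}\cup\{\langle P\rangle\}$. The nucleus is $\langle N\rangle=\pi^\perp$, so $B|_\pi$ has radical $\langle N\rangle$, and we scale $B$ so that $B(P,R)=1$. The space $\langle P,R\rangle^\perp$ is a hyperbolic plane containing $N$. Choose $X$ in it with $B(X,N)=1$. Then $X\notin\pi=N^\perp$. With $(x,y,z,w)\leftrightarrow xX+yN+zP+wR$,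
$$B=xy'+x'y+zw'+z'w,\qquad \pi:\ x=0,\qquad P^\perp:\ w=0 .$$
The plane $w=0$ meets $\Omega$ only in $P$. A line through $P$ not in $w=0$ is not t.i., so it has exactly one further point of $\Omega$. Hence
$$\Omega=\{(x,y,F(x,y),1)\}\cup\{P\},\qquad F(0,y)=y^\alpha,$$
and, since distinct points are not perpendicular,
$$F(x,y)+F(x',y')\ne xy'+x'y\quad\text{for }(x,y)\ne(x',y').\tag{1}$$

### The inheriting case

For $b\in\mathrm{GF}(q)$ let $E_b:(x,y,z,w)\mapsto(x,\ y+bw,\ z+bx+b^\alpha w,\ w)$. On $\pi$ it is the translation $t\mapsto t+b$ of $O$. It preserves $B$: the term $xy'+x'y$ gains $b(xw'+x'w)$, and so does $zw'+z'w$, while the contributions with $b^\alpha$ cancel.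

Suppose every $E_b$ maps $\Omega$ to itself. Then $(x,y+b,F(x,y)+bx+b^\alpha,1)\in\Omega$, so $F(x,y+b)=F(x,y)+bx+b^\alpha$. Setting $y=0$ and writing $k(x)=F(x,0)$,
$$F(x,y)=y^\alpha+xy+k(x)\quad\text{for all }x,y,\qquad k(0)=0.\tag{2}$$
Conversely, (2) gives the invariance.

**Proposition 1.** Suppose $\Omega$ has the form (2). Then $\alpha=2$ or $\alpha=\sigma$.
- If $\alpha=2$, then $F=xy+y^2+\gamma x^2$ with $\mathrm{Tr}(\gamma)=1$, and $\Omega$ is an elliptic quadric.
- If $\alpha=\sigma$, then $F=xy+y^\sigma+x^{\sigma+2}+\rho x^2+\rho^\sigma x^\sigma$ for some $\rho$, and $\Omega$ is a Tits ovoid.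

**Reduction to a trace condition.** *Purpose: to eliminate $y$.* For $c\ne0$ let $\kappa_c$ be the unique element with $\kappa_c^{\alpha-1}=c$. Then $(\kappa_cu)^\alpha+c\,\kappa_cu=\kappa_c^\alpha(u^\alpha+u)$, so
$$\{Y^\alpha+cY:Y\in\mathrm{GF}(q)\}=\kappa_c^\alpha H_0 .$$
Insert (2) into (1) with $d=x+x'$, $Y=y+y'$. Since $xy+x'y'+xy'+x'y=dY$, (1) says $k(x)+k(x')\ne Y^\alpha+dY$. For $d=0$, $Y\ne0$ this always holds. For $d\ne0$ it says $k(x)+k(x+d)\notin\kappa_d^\alpha H_0$. As $\kappa_d^\alpha=d^\beta$ with $\beta\equiv\alpha/(\alpha-1)\pmod{q-1}$, condition (1) is equivalent to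
$$\mathrm{Tr}\big(d^{-\beta}(k(x+d)+k(x))\big)=1\qquad\text{for all }x\text{ and all }d\ne0.\tag{3}$$

## 2. Solving the trace equation for a conic

Let $\alpha=2$, so $\beta\equiv2$. The function $k=\gamma x^2$ gives $\mathrm{Tr}(d^{-2}\gamma d^2)=\mathrm{Tr}(\gamma)$ in (3), so it is a solution when $\mathrm{Tr}(\gamma)=1$. To see that there are no others, differentiate until the equation becomes bilinear, then compare exponents.

### Degree over $\mathbb F_2$

**Definition (degree).** Let $X$ be a finite affine space over $\mathbb F_2$, $V$ an $\mathbb F_2$-space, $f:X\to V$. For a direction $a$ put $D_af(g)=f(g+a)+f(g)$. We say $\deg f\le d$ if all derivatives $D_{a_0}\cdots D_{a_d}f$ vanish; $\deg f\le-1$ means $f=0$.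

*Example.* On $\mathrm{GF}(q)$, for $j\ne l$, $D_dD_x$ of $z^{2^j+2^l}$ is $d^{2^j}x^{2^l}+d^{2^l}x^{2^j}$, so the degree is $2$. For $j=l$ the function is $z^{2^{j+1}}$, additive and of degree $1$: a repeated exponent lowers the degree.

The operators satisfy $D_aD_b=D_bD_a$, $D_{a+b}=D_a+D_b+D_aD_b$ and $D_aD_a=0$.

- **(D1)** For $\mathrm{GF}(q)$-valued functions, $\deg(f_1f_2)\le\deg f_1+\deg f_2$. Indeed $D_a(f_1f_2)=f_1D_af_2+f_2D_af_1+D_af_1D_af_2$; by induction on the sum of the degrees the right side has degree at most $\deg f_1+\deg f_2-1$. In particular a product of $d$ (restrictions of) additive functions has degree $\le d$.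
- **(D2)** If $a_1,\dots,a_d$ are dependent, then $D_{a_1}\cdots D_{a_d}=0$. Some $a_j$ is a sum of others (or $0$, and $D_0=0$), so $D_{a_j}$ is a polynomial without constant term in the other operators, and each term of the product contains a square $D_a^2=0$. Hence $\deg f\le\dim X$. If $a_1,\dots,a_d$ are independent with span $A$, then $D_{a_1}\cdots D_{a_d}f(g)=\sum_{g+A}f$. So $\sum_Xf=0$ when $\deg f<\dim X$.
- **(D3)** If $\deg f=d\ge1$, then $D_{a_1}\cdots D_{a_d}f$ is constant on $X$ and is a nonzero symmetric multilinear function of $(a_1,\dots,a_d)$, because the terms with $D_aD_b$ in $D_{a+b}$ give $(d+1)$-fold derivatives. By (D2) it vanishes on dependent arguments. Call it the *leading form* of $f$.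

### Weights

Each residue class mod $q-1$ has a unique representative in $\{1,\dots,q-1\}$; its *weight* is its number of binary ones. A sum of powers of $2$ with distinct exponents in $\mathbb Z_h$ (at least one, at most $h$) has a representative with exactly those ones. So two such sums are congruent mod $q-1$ iff their exponent sets coincide. *Example:* for $q=8$, $2^2+2^2=8\equiv1$ has weight $1$; a coincidence lowers the weight.

**Lemma 2.** Let $j,j',l,l'\in\mathbb Z_h$, $j\ne1$, and $2^{-l}(2^j-2)\equiv2^{-l'}(2^{j'}-2)\pmod{q-1}$. Then $(j,l)=(j',l')$.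

*Proof.* The left side is $\not\equiv0$, so $j'\ne1$. Rewrite: $2^{j-l}+2^{1-l'}\equiv2^{j'-l'}+2^{1-l}$. Each side has weight $1$ or $2$, and the weights agree. If both are $2$, then since $j-l\ne1-l$ we get $j-l=j'-l'$ and $l=l'$. If both are $1$, then $j-l=1-l'$ and $j'-l'=1-l$, so $2^{2-l'}\equiv2^{2-l}$, hence $l=l'$ and $j=1$, which is excluded. $\square$

### The conic case of Proposition 1

**Step 1: $\deg k\le1$.** *Purpose: to make $k$ additive.* Let $r=\deg k$ and suppose $r\ge2$. Apply $D_{x_2}\cdots D_{x_r}$ (in the variable $x$) to (3). The right side becomes $0$, since $r-1\ge1$. For fixed $x_3,\dots,x_r$ put $A(d,x)=D_dD_xD_{x_3}\cdots D_{x_r}k$, the leading form of $k$. Then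
$$\mathrm{Tr}(d^{-2}A(d,x))=0\qquad(d\ne0).\tag{4}$$
The form $A$ is bi-additive, symmetric and alternating. Write $A(d,x)=\sum_{j,l}A_{jl}d^{2^j}x^{2^l}$. Symmetry gives $A_{jl}=A_{lj}$; then $0=A(x,x)=\sum_lA_{ll}x^{2^{l+1}}$ gives $A_{ll}=0$. In (4) the coefficient of $x^1$ comes from the conjugates by $2^{-l}$:
$$\sum_{j,l}A_{jl}^{2^{-l}}d^{2^{-l}(2^j-2)}=0\qquad(d\ne0).$$
By Lemma 2, each pair $(j,l)$ with $j\ne1$ has an exponent that no other pair has. So $A_{jl}=0$ for $j\ne1$. By symmetry $A_{1l}=A_{l1}=0$ for $l\ne1$, and $A_{11}=0$. So $A=0$ for all $x_3,\dots,x_r$, and the leading form of $k$ is zero, a contradiction.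

**Step 2: $k=\gamma x^2$.** As $\deg k\le1$ and $k(0)=0$, $k$ is additive, $k=\sum_ja_jx^{2^j}$. Now (3) reads $\sum_{n,j}a_j^{2^n}d^{2^n(2^j-2)}=1$ for $d\ne0$. By Lemma 2 (with $l=-n$) the exponents with $j\neq 1$ are distinct from all others, and they are $\not\equiv0$, so $a_j=0$ for $j\ne1$. For $j=1$ the exponent is $0$, and we get $\mathrm{Tr}(a_1)=1$. So $F=xy+y^2+\gamma x^2$ with $\mathrm{Tr}(\gamma)=1$.

**Step 3: $\Omega$ is an elliptic quadric.** If $xy+y^2+\gamma x^2=0$, then $x=y=0$: for $x=0$ clearly $y=0$, and for $x\ne0$, $s=y/x$ would give $s^2+s=\gamma$, impossible as $\mathrm{Tr}(\gamma)=1$. So the quadric $zw=xy+y^2+\gamma x^2$ has only the point $P$ in $w=0$, and $\Omega$ is its set of points. Its polar form is $B$, nondegenerate, and $\Omega$ contains no line. This proves Proposition 1 for $\alpha=2$.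

## 3. Only two exponents survive

*Purpose: to show that (3) is solvable only for $\alpha\in\{2,\sigma\}$.* Let $1\le\tau\le h-1$ with $i\tau\equiv1\pmod h$. As exponents mod $q-1$ we have $\alpha^\tau\equiv2$, so $(\alpha-1)(1+\alpha+\dots+\alpha^{\tau-1})\equiv1$ and
$$\beta\equiv\alpha+\alpha^2+\dots+\alpha^\tau .$$
By hand: for $q=8$, $\alpha=2$ has $\tau=1$ and $\alpha=4=\sigma$ has $\tau=2$, and there is nothing to exclude. For $q=32$, the values $i=1,3,2,4$ have $\tau=1,2,3,4$; here $\sigma=8$ is $i=3$, and $\alpha=4,16$ must be excluded.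

For $J\subseteq\mathbb Z_h$ let $[J]=\sum_{l\in J}2^{(il\bmod h)}$, so $z^{[J]}=\prod_{l\in J}z^{\alpha^l}$. Since $l\mapsto il$ permutes $\mathbb Z_h$, $J\mapsto[J]$ is a bijection onto $\{0,\dots,q-1\}$. Moreover
$$(z^{[J]})^{\alpha^n}=z^{[J+n]},\qquad(x+d)^{[I]}=\prod_{l\in I}(x^{\alpha^l}+d^{\alpha^l})=\sum_{J\subseteq I}x^{[J]}d^{[I\setminus J]},$$
and $\beta\equiv[T]$ with $T=\{1,\dots,\tau\}$. Note $T\ne\emptyset$ and $0\notin T$.

Write $k=\sum_Ik_Ix^{[I]}$. The left side of (3) is
$$\sum_{n\in\mathbb Z_h}\sum_I\sum_{J\subsetneq I}k_I^{\alpha^n}x^{[J+n]}d^{\alpha^n([I\setminus J]-\beta)} .$$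
Look only at the monomials $x^{[C]}d^{-[C]}$. A term contributes to it iff $J=C-n$ and $[I\setminus J]-\beta\equiv-[J]$, that is, $[I]\equiv\beta\equiv[T]$. As $1\le[T]\le q-2$, this forces $I=T$. So
$$\sum_{n:\,C-n\subsetneq T}k_T^{\alpha^n}=0\quad(C\ne\emptyset),\qquad\mathrm{Tr}(k_T)=1\quad(C=\emptyset).\tag{5}$$
Suppose $\tau\ge3$, and put $l=-n$.
- $C=\{0\}$: the condition is $l\in T$, so $\sum_{l=1}^{\tau}k_T^{\alpha^{-l}}=0$.
- $C=\{0,1\}$: the condition is $\{l,l+1\}\subseteq T$, i.e. $1\le l\le\tau-1$. For $l=\tau$, either $\tau+1<h$ is not in $T$, or $\tau+1\equiv0\notin T$. So $\sum_{l=1}^{\tau-1}k_T^{\alpha^{-l}}=0$.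

The inclusions are proper because $|T|\ge3$. Subtracting, $k_T^{\alpha^{-\tau}}=0$, so $k_T=0$, contradicting $\mathrm{Tr}(k_T)=1$. Hence $\tau\in\{1,2\}$:
- $\tau=1$: $i=1$, $\alpha=2$, $\beta\equiv2$.
- $\tau=2$: $2i\equiv1\pmod{2e+1}$, so $i=e+1$, $\alpha=\sigma$, $\alpha^2\equiv2$ and $\beta\equiv\alpha+\alpha^2\equiv\sigma+2$.

## 4. Solving the trace equation for the exponent $\sigma$

Let $\alpha=\sigma$. Then $2\alpha^j\equiv\alpha^{j+2}$ and $\beta\equiv\alpha+\alpha^2$, and the $\alpha^j$, $j\in\mathbb Z_h$, are the $h$ distinct powers of $2$. The plan is that of Section 2, but here a term of degree $2$ really occurs: $k^0(x)=x^{\sigma+2}=x^\alpha x^{\alpha^2}$ satisfies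
$$d^{-\beta}(k^0(x+d)+k^0(x))=1+(x/d)^\alpha+(x/d)^{\alpha^2},\tag{6}$$
which has trace $\mathrm{Tr}(1)=1$. So we study the difference from $k^0$.

**Lemma 3.** Let $j,j',l,l'\in\mathbb Z_h$. If $j\notin\{1,2\}$ and $\alpha^{-l}(\alpha^j-\beta)\equiv\alpha^{-l'}(\alpha^{j'}-\beta)$, then $(j,l)=(j',l')$. Also $\alpha^j\not\equiv\beta$ for all $j$.

*Proof.* The last claim holds because the weights are $1$ and $2$. Put $K=j-l$, $K'=j'-l'$. The hypothesis is
$$\alpha^K+\alpha^{1-l'}+\alpha^{2-l'}\equiv\alpha^{K'}+\alpha^{1-l}+\alpha^{2-l},\qquad K\notin\{1-l,2-l\}.\tag{7}$$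

*Let $j'\in\{1,2\}$.* Then $K'\in\{1-l',2-l'\}$; let $c$ be the other element. Cancelling $\alpha^{K'}$ leaves $\alpha^K+\alpha^c\equiv\alpha^{1-l}+\alpha^{2-l}$, of weight $2$. If $K\ne c$, then $K\in\{1-l,2-l\}$, a contradiction. If $K=c$, the left side is $\alpha^{K+2}$, of weight $1$, a contradiction.

*Let $j'\notin\{1,2\}$.* Then $K'\notin\{1-l',2-l'\}$. The left side of (7)
- has weight $3$ if $K\notin\{1-l',2-l'\}$;
- (type I) is $\alpha^{2-l'}+\alpha^{3-l'}$ if $K=1-l'$, of weight $2$;
- (type II) is $\alpha^{1-l'}+\alpha^{4-l'}$ if $K=2-l'$, of weight $2$ if $h\ge5$; if $h=3$ it is $2\alpha^{1-l'}\equiv\alpha^{3-l'}$, of weight $1$.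

The right side is described in the same way with $K',l$ in place of $K,l'$. The weights agree, so the following cases are all.
- *Weight $3$ twice:* $\{K,1-l',2-l'\}=\{K',1-l,2-l\}$ and $K\notin\{1-l,2-l\}$, so $K=K'$ and $\{1-l',2-l'\}=\{1-l,2-l\}$. If $l\ne l'$, then $1-l'=2-l$ and $2-l'=1-l$, so $2\equiv0\pmod h$, impossible. So $l=l'$ and $j=j'$.
- *I and I:* $\{2-l',3-l'\}=\{2-l,3-l\}$ gives $l=l'$ in the same way, so $K=1-l$, excluded.
- *II and II:* for $h=3$, $\alpha^{3-l'}\equiv\alpha^{3-l}$ gives $l=l'$. For $h\ge5$, either $l=l'$, or $1-l'=4-l$ and $4-l'=1-l$, so $6\equiv0\pmod h$, impossible for odd $h\ge5$. So $l=l'$ and $K=2-l$, excluded.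
- *I and II:* for $h=3$ the weights differ. For $h\ge5$ the two exponents on the type I side differ by $\pm1$, those on the type II side by $\pm3$. So $3\equiv\pm1\pmod h$, i.e. $h\mid2$ or $h\mid4$, impossible. $\square$

Let $\Delta=k+k^0$. Then $\Delta(0)=0$ and, by (3) and (6),
$$\mathrm{Tr}\big(d^{-\beta}(\Delta(x+d)+\Delta(x))\big)=0\qquad\text{for all }x,\ d\ne0.\tag{8}$$

**Step 1: the shape of the leading form.** Let $r=\deg\Delta$ and suppose $r\ge2$. As in Section 2, for fixed $x_3,\dots,x_r$ the alternating form $A(d,x)=D_dD_xD_{x_3}\cdots D_{x_r}\Delta=\sum_{j,l}A_{jl}d^{\alpha^j}x^{\alpha^l}$ satisfies $\mathrm{Tr}(d^{-\beta}A(d,x))=0$ for $d\ne0$, with $A_{jl}=A_{lj}$, $A_{ll}=0$. The coefficient of $x^1$ gives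
$$\sum_{j,l}A_{jl}^{\alpha^{-l}}d^{\alpha^{-l}(\alpha^j-\beta)}=0\qquad(d\ne0).$$
By Lemma 3, $A_{jl}=0$ for $j\notin\{1,2\}$. By symmetry and the zero diagonal only $A_{12}=A_{21}$ can survive. Their two terms have the same exponent: $\alpha^{-2}(\alpha-\beta)\equiv-1$ and $\alpha^{-1}(\alpha^2-\beta)\equiv-1$. So $A_{12}^{\alpha^{-2}}=A_{12}^{\alpha^{-1}}$, which gives $A_{12}=A_{12}^\alpha$ and $A_{12}\in\mathbb F_2$. Thus
$$A(d,x)=\epsilon\,(d^\alpha x^{\alpha^2}+d^{\alpha^2}x^\alpha),\qquad\epsilon=\epsilon(x_3,\dots,x_r)\in\mathbb F_2 .$$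

**Step 2: $\deg\Delta\le2$.** Suppose $r\ge3$. If $x_3=0$, then $A=0$, so $\epsilon=0$. If $x_3\ne0$, put $x=x_3$ and take $d\notin\{0,x_3\}$. The leading form vanishes because of the repeated argument. But
$$d^\alpha x_3^{\alpha^2}+d^{\alpha^2}x_3^\alpha=d^\alpha x_3^{\alpha^2}\big(1+(d/x_3)^{\alpha(\alpha-1)}\big)\ne0,$$
since $\gcd(\alpha(\alpha-1),q-1)=1$. So $\epsilon=0$ always, and the leading form is zero, a contradiction.

**Step 3: determining $\Delta$.** If $\deg\Delta=2$, its leading form is nonzero, so $\epsilon=1$, and it equals the leading form of $x^\beta$. So in all cases $\Delta=\epsilon x^\beta+\Delta_1$ with $\epsilon\in\mathbb F_2$, $\deg\Delta_1\le1$ and $\Delta_1(0)=0$; thus $\Delta_1=\sum_ja_jx^{\alpha^j}$ is additive. By (6), (8) becomes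
$$\epsilon+\sum_{n,j}a_j^{\alpha^n}d^{\alpha^n(\alpha^j-\beta)}=0\qquad(d\ne0).$$
By Lemma 3 no exponent here is $\equiv0$, so $\epsilon=0$; and $a_j=0$ for $j\notin\{1,2\}$. The coefficient of $d^{-1}$ comes from $(j,n)=(1,-2)$ and $(2,-1)$ and gives $a_1^{\alpha^{-2}}=a_2^{\alpha^{-1}}$, i.e. $a_1=a_2^\sigma$. With $\rho=a_2$ and $x^{\alpha^2}=x^2$,
$$F=xy+y^\sigma+x^{\sigma+2}+\rho x^2+\rho^\sigma x^\sigma=x(y+\rho x)+(y+\rho x)^\sigma+x^{\sigma+2}.$$

**Step 4: $\Omega$ is a Tits ovoid.** The linear map $(x,y,z,w)\mapsto(x,y+\rho x,z,w)$ takes $\Omega$ to $\{(x,y,xy+x^{\sigma+2}+y^\sigma,1)\}\cup\{(0,0,1,0)\}$. This completes the proof of Proposition 1. $\square$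

## 5. What changes when the symmetry is not given

Here are the results we are after. Throughout $q=2^h$, $h=2e+1\ge3$, $\sigma=2^{e+1}$.

**Theorem A.** An ovoid of $\mathrm{PG}(3,q)$ with a translation oval section is an elliptic quadric or a Tits ovoid.

**Theorem B.** Let $1\le i\le h-1$, $\gcd(i,h)=1$, and let $O$ be a translation oval $\{(1,t,t^{2^i})\}\cup\{(0,0,1)\}$ (in suitable coordinates) of a plane $\pi$ of $\mathrm{PG}(3,q)$.
1. If $2^i\notin\{2,\sigma\}$, no ovoid has $O$ as a section.
2. If $2^i=2$, exactly $q^3(q-1)/2$ ovoids have $O$ as a section, all elliptic quadrics.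
3. If $2^i=\sigma$, exactly $q^3(q-1)$ ovoids have $O$ as a section, all Tits ovoids.

For $q=8$ the two numbers are $1792$ and $3584$.

By Proposition 1, Theorem A follows once every ovoid with a translation oval section is shown to have the form (2): the symmetries $E_b$ must be forced. A priori we know only $F(0,y)=y^\alpha$, and we want $F(c,y)$ for each $c\ne0$.

### The natural attempt: one plane at a time

Fix $c\ne0$, put $\kappa=\kappa_c$ and rescale: $g(u)=g_c(u)=\kappa^{-\alpha}F(c,\kappa u)$. Since $\kappa^\alpha=c\kappa$, (2) holds on the plane $x=cw$ exactly when $g(u)=u^\alpha+u+\text{const}$. What do we know about $g$?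

*The plane against $\pi$.* Condition (1) for $(c,y)$ and $(0,y')$ says $F(c,y)\ne y'^\alpha+cy'$, i.e. $F(c,y)\notin\kappa^\alpha H_0$. So
$$g(u)\in H_1\quad\text{for all }u.\tag{9}$$

*The plane itself.* We have $B\big((x,y,z,w),(0,1,c,0)\big)=x+cw$, so the plane $x=cw$ has pole $(0,1,c,0)$. The pole is not in $\Omega$, and the plane is secant. Its lines missing $P$ are $z=m'y+nw$, and such a line is t.i. iff it contains the pole, i.e. iff $m'=c$. A t.i. line has one point of $\Omega$, the others $0$ or $2$. With $y=\kappa u$, $F(c,y)+m'y=\kappa^\alpha\big(g(u)+\tfrac{m'}{c}u\big)$. This proves: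

**(O1)** For $m\ne1$, $u\mapsto g(u)+mu$ takes each value $0$ or $2$ times; $u\mapsto g(u)+u$ is a bijection.

For $m=0$, with (9) and $|H_1|=q/2$: $g$ is $2$-to-$1$ onto $H_1$.

*Where it stops.* Let $\alpha'=2^{i'}$ with $\gcd(i',h)=1$ and consider $g(u)=u+u^{\alpha'}+1$. Its values lie in $H_0+1=H_1$. The additive map $u^{\alpha'}+(1+m)u$ has kernel of order $2$ if $m\ne1$, because $u^{\alpha'-1}=1+m$ has one solution, and is bijective if $m=1$. So (9) and (O1) hold for every such $\alpha'$. Since $h$ is odd, $i'=h-i\ne i$ gives $\alpha'\ne\alpha$. So (9) and (O1) do not even see which translation oval sits in $\pi$, and no argument using them alone can give $g=u+u^\alpha+\text{const}$. We need a property that involves $\alpha$. It comes from lines that join points of $O$ to a curve in the plane $x=cw$ and then run through all the other planes $x=c'w$.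

## 6. A second counting property

**(O2)** For $m\ne1$, $u\mapsto g(u)+mu^\alpha$ takes each value $0$ or $2$ times; $u\mapsto g(u)+u^\alpha$ is a bijection.

The case $m=0$ is in (O1). Let now $m\ne0$.

**Step 1: two curves and $q^2$ lines.** *Purpose: to find lines through points of $O$ that are focused on two curves.* Write points off $\pi$ as $(1,a,b,w)$. The set
$$S=\Omega\setminus O=\{(1,\ y/x,\ F(x,y)/x,\ 1/x):x\ne0\}$$
has $q$ points for each $w\ne0$ and none with $w=0$. Let $P_t=(0,t,t^\alpha,1)\in O$. Fix $w_0=1/c$, $\rho\ne0$ and $n$, define $\omega$ by $\omega^{\alpha-1}=\rho^{-1}$, and let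
$$\mathcal C_0=\{(1,a,\rho a^\alpha+n,w_0)\},\qquad\mathcal C_1=\{(1,a,\rho a^\alpha+n,w_0+\omega)\}\qquad(a\in\mathrm{GF}(q)).$$
Let $L(a,t)$ be the line joining the point of $\mathcal C_0$ with parameter $a$ to $P_t$. Its points off $\pi$ are
$$(1,\ a+\lambda t,\ \rho a^\alpha+n+\lambda t^\alpha,\ w_0+\lambda).$$
Since $\rho\omega^\alpha=\omega$, we have $\rho(a+\omega t)^\alpha+n=\rho a^\alpha+n+\omega t^\alpha$: for $\lambda=\omega$ this is the point of $\mathcal C_1$ with parameter $a+\omega t$. The $q^2$ lines $L(a,t)$ are distinct, since $L(a,t)$ meets $\pi$ only in $P_t$ and the plane $w=w_0x$ only in the point with $\lambda=0$.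

**Step 2: incidences counted by lines.** On points $(1,a,b,w)$ the plane $P_t^\perp$ is $t+t^\alpha w+b=0$. For the point of $\mathcal C_0$ this reads $t+t^\alpha w_0+\rho a^\alpha+n=0$, so for each $t$ exactly one $a$ gives $L(a,t)\subset P_t^\perp$. These $q$ lines are tangents at $P_t$ and miss $S$. Each of the other $q^2-q$ lines is not t.i. and contains $P_t$, so it has exactly one further point of $\Omega$. That point is in $S$, because the line meets $\pi$ only in $P_t$. So there are $q^2-q$ incidences between $S$ and the lines.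

**Step 3: incidences counted by points.** Let $(1,a^*,b^*,w^*)\in S$ and $\lambda=w^*+w_0$. The point is on $L(a,t)$ iff $a=a^*+\lambda t$ and
$$t^\alpha\lambda(\rho\lambda^{\alpha-1}+1)=b^*+n+\rho a^{*\alpha}.$$
- If $\lambda\notin\{0,\omega\}$, then $\lambda^{\alpha-1}\ne\rho^{-1}$, and there is exactly one solution $(a,t)$.
- If $\lambda=0$ (resp. $\lambda=\omega$), the left side is $0$: the point is on $q$ lines if it lies in $\mathcal C_0$ (resp. $\mathcal C_1$), otherwise on none.

**Step 4: comparison.** Recall $|S|=q^2-q$.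

*Case $\omega=w_0$.* Then $\mathcal C_1$ lies in $w=0$, where $S$ has no point, and $q^2-q=(q^2-2q)+q|S\cap\mathcal C_0|$. So $|S\cap\mathcal C_0|=1$.

*Case $\omega\ne w_0$.* Then $q^2-q=(q^2-3q)+q(|S\cap\mathcal C_0|+|S\cap\mathcal C_1|)$, so the two numbers add up to $2$. Suppose both are $1$, with parameters $a$ in $\mathcal C_0$ and $a'$ in $\mathcal C_1$. Put $t=(a+a')/\omega$. Then both points lie on $L(a,t)$, together with $P_t\in\Omega$: three collinear points of $\Omega$, a contradiction. So $|S\cap\mathcal C_0|\in\{0,2\}$.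

**Step 5: translation to $g$.** We have $w_0=\kappa^{1-\alpha}$. The points of $S$ with $w=w_0$ have $x=c$, $a=\kappa u/c=\kappa^{2-\alpha}u$ and $b=\kappa^\alpha g(u)/c=\kappa g(u)$, so
$$b+\rho a^\alpha=\kappa\big(g(u)+mu^\alpha\big),\qquad m=\rho\kappa^{2\alpha-\alpha^2-1}=\rho\kappa^{-(\alpha-1)^2}.$$
So $|S\cap\mathcal C_0|$ is the number of $u$ with $g(u)+mu^\alpha=n/\kappa$, and $n$ is arbitrary. As $\rho$ runs over the nonzero elements, so does $m$. The case $\omega=w_0$ means $\rho=w_0^{1-\alpha}=\kappa^{(\alpha-1)^2}$, i.e. $m=1$. This is (O2). $\square$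

## 7. Power sums and a comparison function

From now on $c\ne0$ is fixed. *Purpose of this section: to turn (O1) and (O2) into linear equations for one function $\xi$ that measures how far $g$ is from $u+u^\alpha+1$.*

**Notation.** For $s\subseteq\mathbb Z_h$ let $z^s=\prod_{j\in s}z^{2^j}$, and let $s+n$ be the translate in $\mathbb Z_h$; so $z^{s+1}=(z^s)^2$. *Example:* for $h=3$, $z^{\{0,2\}}=z^5$ and $z^{\{0,2\}+1}=z^{\{1,0\}}=z^3$; indeed $z^{10}=z^3$ on $\mathrm{GF}(8)$. We write $s\setminus k$ and $s\cup k$ for $s\setminus\{k\}$ and $s\cup\{k\}$.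

**Moments.** A map taking each value $0$ or $2$ times has all power sums $0$ in characteristic $2$. For a bijection, $\sum_zz^r=0$ for $0\le r\le q-2$ and $\sum_zz^{q-1}=1$. So (O1) gives, for all $m$,
$$\sum_u(g(u)+mu)^r=0\quad(0\le r\le q-2),\qquad\sum_u(g(u)+mu)^{q-1}=1+(m+1)^{q-1}=\sum_{j=1}^{q-1}m^j .$$
All expressions are polynomials in $m$ of degree $\le q-1$, so coefficients agree. By Lucas' theorem $\binom rj$ is odd iff the binary digits of $j$ are among those of $r$. The coefficient of $m^j$, with $j$ corresponding to $p$ and $r$ to $p\cup s$, gives for $p\cap s=\emptyset$, $p\ne\emptyset$: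
$$\sum_uu^pg(u)^s=\begin{cases}1&\text{if }p\cup s=\mathbb Z_h,\\0&\text{otherwise.}\end{cases}\tag{M1}$$
In the same way, (O2) gives
$$\sum_u(u^\alpha)^pg(u)^s=\text{the same values.}\tag{M2}$$

**The comparison function.** Let $g^0(u)=u+u^\alpha+1$. It satisfies (O1), as seen in Section 5. It satisfies (O2) because $(1+m)u^\alpha+u$ is additive with kernel of order $2$ if $m\ne1$ and bijective if $m=1$. It maps $2$-to-$1$ onto $H_0+1=H_1$. So (M1) and (M2) hold for $g^0$.

**Lemma 4.** The two preimages of each $v\in H_1$ under $g$ differ by $1$.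

*Proof.* Let $\eta(v)$ be their sum. Take $p=\{0\}$ in (M1); the sets $s\subseteq\{1,\dots,h-1\}$ correspond to the exponents $2l$, $0\le l\le q/2-1$. So
$$\sum_{v\in H_1}\eta(v)v^{2l}=0\quad(0\le l\le q/2-2),\qquad\sum_{v\in H_1}\eta(v)v^{q-2}=1.$$
Taking square roots, $\sum_v\sqrt{\eta(v)}\,v^l=0$ for $0\le l\le q/2-2$. This is a Vandermonde system of rank $q/2-1$ in $q/2$ unknowns, so its solution space has dimension one. The same system holds for $g^0$, whose function is constantly $1$. Hence $\eta$ is constant. The last equation also holds for both functions, so $\eta=1$. $\square$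

**The deviation $\xi$.** As $\mathrm{Tr}(1)=1$, exactly one preimage of $v$ under $g$ lies in $H_0$; call it $u(v)$. Let $U(v)\in H_0$ be the corresponding element for $g^0$, so $U(v)+U(v)^\alpha=v+1$. Put
$$\xi(v)=u(v)+U(v)\in H_0\qquad(v\in H_1).$$
For $p=\{k,l\}$, $k\ne l$, we have $u^p+(u+1)^p=u^{2^k}+u^{2^l}+1$. So (M1) for this $p$ is a statement about $\sum_v(u(v)^{2^k}+u(v)^{2^l}+1)v^s$. Subtract the equations for $g$ and $g^0$; do the same with (M2), where the preimages enter as $u^\alpha$ and $u^\alpha+1$. For all $k\ne l$ and all $s\subseteq\mathbb Z_h\setminus\{k,l\}$: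
$$\sum_{v\in H_1}\big(\xi(v)^{2^k}+\xi(v)^{2^l}\big)v^s=0,\tag{X1}$$
$$\sum_{v\in H_1}\big((\xi(v)^\alpha)^{2^k}+(\xi(v)^\alpha)^{2^l}\big)v^s=0.\tag{X2}$$
So $\xi$ and $\xi^\alpha$, both $H_0$-valued, satisfy the same equations (X1). We want $\xi$ constant.

*Example ($q=8$, $\alpha=2$).* Let $\zeta^3=\zeta+1$. Then $H_0=\{0,\zeta,\zeta^2,\zeta^4\}$ with $\zeta+\zeta^2+\zeta^4=0$. Take the misleading function $g(u)=u+u^4+1$ from Section 5 and write $v=1+b$, $b\in H_0$. From $U+U^2=b$ one finds $U=b^2$ (since $b^2+b^4=b$ on $H_0$), and from $u+u^4=b$, $u=b^4$ (since $b^4+b^{16}=b^4+b^2=b$). So $\xi=b^4+b^2=b=v+1$, not constant.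
- (X1) holds. For $s=\emptyset$ the sum is a sum of an additive function over $H_0$, which is $0$. For $s=\{j\}$, $\{j,k,l\}=\mathbb Z_3$, it is $\sum_bb^{2^j}(b^{2^j}+1)=0$.
- (X2) fails. For $s=\{j\}$ the sum is $\sum_bb^{2^{j+1}}(b^{2^j}+1)=\big(\sum_bb^3\big)^{2^j}$, and $\sum_bb^3=\zeta^3+\zeta^6+\zeta^{12}=(1+\zeta)+(1+\zeta^2)+(1+\zeta^4)=1$.

In terms of bilinear forms on $H_0$: the linear part of $\xi$ is $b\mapsto b$, and $\mathrm{Tr}(ab)$ is alternating on $H_0$ since $\mathrm{Tr}(a^2)=\mathrm{Tr}(a)=0$. The linear part of $\xi^2$ is $b\mapsto b^2$, and $\mathrm{Tr}(ab^2)$ is not alternating, since $\mathrm{Tr}(\zeta^3)=\mathrm{Tr}(1+\zeta)=1$. This is the pattern of the general proof: (X1) forces an alternating form, (X2) a second one, and both cannot hold unless the form is zero.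

## 8. The first set of equations makes the leading form alternating

$H_1$ is an affine space over $\mathbb F_2$ of dimension $h-1$ with direction space $H_0$.

**Lemma 5.** Let $\xi:H_1\to H_0$ satisfy (X1) and have degree $\le\delta$, where $1\le\delta\le h-1$. Let $M(a_1,\dots,a_\delta)=D_{a_1}\cdots D_{a_\delta}\xi$ ($a_j\in H_0$), a constant. Then $\mathrm{Tr}(a_1M(a_1,\dots,a_\delta))=0$.

*Proof.* If the $a_j$ are dependent, $M=0$. Let them be independent, and put $A=\langle a_1,\dots,a_\delta\rangle\subseteq H_0$, $t=h-1-\delta$, so $0\le t\le h-2$.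

**Step 1: $M$ as a sum with an indicator function.** *Purpose: to write $M$ through sums of $\xi$ times a product of traces.* The trace-orthogonal of $A$ in $\mathrm{GF}(q)$ has dimension $t+1$ and contains $1$, since $A\subseteq H_0$. Choose a basis $\lambda_0=1,\lambda_1,\dots,\lambda_t$. Fix $v_0\in H_1$. On $H_1$ the indicator function of $v_0+A$ is
$$\chi(v)=\prod_{j=1}^t\big(1+\mathrm{Tr}(\lambda_j(v+v_0))\big);$$
the condition for $\lambda_0=1$ is automatic on $H_1$. By (D2), $M=\sum_{v_0+A}\xi=\sum_{H_1}\xi\chi$.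

**Step 2: only top-degree terms matter.** *Observation:* if $\psi:H_1\to\mathrm{GF}(q)$ has degree $\le t-1$, then $\sum_{H_1}\xi\psi=0$, because $\deg(\xi\psi)\le\delta+t-1=h-2<\dim H_1$. With $f(v)=\prod_{j=1}^t\mathrm{Tr}(\lambda_jv)$, expanding $\chi$ gives $\deg(\chi+f)\le t-1$, so $M=\sum_{H_1}\xi f$. Now
$$f=\sum_{(n_1,\dots,n_t)\in\mathbb Z_h^t}\ \prod_{j=1}^t\lambda_j^{2^{n_j}}v^{2^{n_j}} .$$
Terms with a repeated index have degree $\le t-1$, since $v^{2^n}v^{2^n}=v^{2^{n+1}}$ is additive. They contribute $0$. Hence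
$$M=\sum_{|s|=t}\Lambda_sW_s,\qquad W_s=\sum_{v\in H_1}\xi(v)v^s,\qquad\Lambda_s=\sum_{\phi:\{1,\dots,t\}\to s\ \text{bij.}}\ \prod_{j=1}^t\lambda_j^{2^{\phi(j)}} .$$

**Step 3: removing the index $0$.** *Purpose: (X1) compares sums $\sum\xi^{2^k}v^s$ with $k\notin s$; in $W_s$ the exponent of $\xi$ is $2^0$, so we want $0\notin s$.* Let $0\in s$. On $H_1$ we have $v=1+\sum_{k\ne0}v^{2^k}$, so
$$v^s=v^{s\setminus0}+\sum_{k\ne0}v^{s\setminus0}v^{2^k} .$$
The first term and the terms with $k\in s$ have degree $\le t-1$. So $W_s=\sum_{k\notin s}W_{(s\setminus0)\cup k}$. In $M$, a set $s$ with $0\notin s$ now appears with coefficient $\Lambda_s$ and, for each $k\in s$, with $\Lambda_{(s\setminus k)\cup0}$ from the set $(s\setminus k)\cup0$. So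
$$M=\sum_{|s|=t,\ 0\notin s}\Gamma_{s\cup0}W_s,\qquad\Gamma_S=\sum_{k\in S}\Lambda_{S\setminus k}=\sum_{\phi:\{0,\dots,t\}\to S\ \text{bij.}}\ \prod_{j=0}^t\lambda_j^{2^{\phi(j)}}\quad(|S|=t+1).$$
The last equality holds because $\lambda_0=1$: put $k=\phi(0)$.

**Step 4: using (X1) and taking the trace.** Since $|s|=t\le h-2$, at least two indices lie outside $s$. By (X1), $\mu_s:=\sum_{v\in H_1}\xi(v)^{2^k}v^s$ does not depend on the choice of $k\notin s$. So $W_s=\mu_s$ if $0\notin s$. Squaring gives $\mu_{s+1}=\mu_s^2$ and $\Gamma_{S+1}=\Gamma_S^2$. With $a=a_1$ and $s'=s+k$,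
$$\mathrm{Tr}(aM)=\sum_{|s|=t,\ 0\notin s}\ \sum_{k\in\mathbb Z_h}a^{2^k}\Gamma_{(s+k)\cup k}\,\mu_{s+k}=\sum_{|s'|=t}\mu_{s'}\sum_{k\notin s'}a^{2^k}\Gamma_{s'\cup k} .$$
Here the pairs $(s,k)$ with $0\notin s$ correspond to the pairs $(s',k)$ with $k\notin s'$.

**Step 5: the inner sum is $0$.** For a bijection $\phi$ onto $s'\cup k$ put $j_0=\phi^{-1}(k)$, and let $\phi'$ be its restriction to $\{0,\dots,t\}\setminus j_0$. The inner sum equals
$$\sum_{j_0}\ \sum_{\phi'}\ \Big(\prod_{j\ne j_0}\lambda_j^{2^{\phi'(j)}}\Big)\sum_{k\notin s'}(a\lambda_{j_0})^{2^k},$$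
with $\phi'$ running over the bijections $\{0,\dots,t\}\setminus j_0\to s'$. Since $a\in A$, $\mathrm{Tr}(a\lambda_{j_0})=0$, so $\sum_{k\notin s'}(a\lambda_{j_0})^{2^k}=\sum_{k\in s'}(a\lambda_{j_0})^{2^k}$. Now we have a sum over triples $(j_0,\phi',k)$ with $k\in s'$. Let $j_1=\phi'^{-1}(k)\ne j_0$. The term of the triple is
$$a^{2^k}\lambda_{j_0}^{2^k}\lambda_{j_1}^{2^k}\prod_{j\ne j_0,j_1}\lambda_j^{2^{\phi'(j)}} .$$
Replacing $j_0$ by $j_1$, and $\phi'$ by the map that sends $j_0$ to $k$ and agrees with $\phi'$ elsewhere, is a fixed-point-free involution on the triples that preserves the term. So the terms cancel in pairs. (For $t=0$ we have $s'=\emptyset$, and the sum over $k\in s'$ is empty.) Hence $\mathrm{Tr}(aM)=0$. $\square$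

## 9. Two alternating forms and an odd cycle

**Proposition 6.** The function $\xi$ of Section 7 is constant.

*Proof.* Otherwise $\deg\xi=\delta$ with $1\le\delta\le h-1$, and its leading form $M$ is not $0$. The values of $M$ are sums of values of $\xi$, so they lie in $H_0$. Fix $a_2,\dots,a_\delta\in H_0$ and put $G(b)=M(b,a_2,\dots,a_\delta)$, an $\mathbb F_2$-linear map $H_0\to H_0$.

**Step 1: two alternating forms.** By Lemma 5, $\Phi(a,b)=\mathrm{Tr}(a\,G(b))$ is an alternating, hence symmetric, bilinear form on $H_0$. By (X2) the function $\xi^\alpha:H_1\to H_0$ satisfies (X1); it has degree $\le\delta$ and $D_{a_1}\cdots D_{a_\delta}(\xi^\alpha)=M^\alpha$. So by Lemma 5 the form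
$$\Phi'(a,b)=\mathrm{Tr}(a\,G(b)^\alpha)=\mathrm{Tr}(a^{1/\alpha}G(b))=\Phi(\psi a,b),\qquad\psi(a)=a^{1/\alpha},$$
is also alternating. Therefore
$$\Phi(\psi a,b)=\Phi'(a,b)=\Phi'(b,a)=\Phi(\psi b,a)=\Phi(a,\psi b).$$

**Step 2: oddness of $h$.** The last identity gives $\Phi(a,\psi^{2n}a)=\Phi(\psi^na,\psi^na)=0$ for all $n$. As $\psi^h=1$ with $h$ odd, every power of $\psi$ is an even power. So $\Phi(a,\psi^ja)=0$ for all $j$, and $\Phi(\psi^ka,\psi^ja)=\Phi(a,\psi^{k+j}a)=0$ for all $k,j$ and all $a\in H_0$.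

**Step 3: one orbit spans.** Take $a=\nu+\nu^\alpha$ with $\nu$ a normal basis generator of $\mathrm{GF}(q)$ over $\mathbb F_2$. The conjugates $\psi^ja=\psi^j\nu+(\psi^j\nu)^\alpha$ span the image of $z\mapsto z+z^\alpha$, which is $H_0$. Hence $\Phi=0$. Since the trace form is nondegenerate on $H_0$ and $G(b)\in H_0$, $G=0$. As $a_2,\dots,a_\delta$ were arbitrary, $M=0$, a contradiction. $\square$

**Proof of Theorem A.** By Proposition 6, $\xi\equiv\theta$ for some $\theta\in H_0$ depending on $c$. Let $u\in\mathrm{GF}(q)$ and $v=g_c(u)$. Then $u\in u(v)+\mathbb F_2$, so $U(v)\in u+\theta+\mathbb F_2$. The map $z\mapsto z+z^\alpha$ kills $\mathbb F_2$, so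
$$g_c(u)=v=U(v)+U(v)^\alpha+1=u+u^\alpha+\theta+\theta^\alpha+1 .$$
Multiply by $\kappa_c^\alpha$ and substitute $y=\kappa_cu$; since $\kappa_c^\alpha u=c\,y$, we get $F(c,y)=y^\alpha+cy+k(c)$ with $k(c)$ independent of $y$, for every $c\ne0$. For $c=0$ this holds with $k(0)=0$. This is (2), and Proposition 1 finishes the proof. $\blacksquare$

## 10. Counting the ovoids through a given translation oval

We prove Theorem B. An ovoid with section $O$ has the form (2), so part 1 is Section 3. Let $\alpha=2^i\in\{2,\sigma\}$. With the vectors $N,P,R$ of $\pi$ fixed by $O$, the polarity of every ovoid with section $O$ satisfies $N^\perp=\pi$.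

**Step 1: at most $q/2$, respectively $q$, ovoids for a given polarity.** Fix a symplectic polarity $\perp$ with $N^\perp=\pi$. The restriction of its form to $\pi$ has radical $\langle N\rangle$, so the coordinates of Section 1 can be chosen for $\perp$. Every ovoid with section $O$ and polarity $\perp$ is, in these coordinates, given by one of the functions
$$\alpha=2:\ F=xy+y^2+\gamma x^2,\ \mathrm{Tr}(\gamma)=1;\qquad\alpha=\sigma:\ F=xy+y^\sigma+x^{\sigma+2}+\rho x^2+\rho^\sigma x^\sigma .$$
There are $q/2$ functions in the first family and $q$ in the second. They are distinct, for the second family because $2<\sigma<q$.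

**Step 2: each function gives an ovoid with section $O$.** Each has the form (2), and (3) holds. For the first family, $\mathrm{Tr}(d^{-2}\gamma d^2)=1$. For the second, use (6) and, with $2-\beta\equiv-\sigma$, $\sigma-\beta\equiv-2$, $\sigma^2\equiv2$,
$$\mathrm{Tr}(\rho d^{2-\beta}+\rho^\sigma d^{\sigma-\beta})=\mathrm{Tr}\big(\rho d^{-\sigma}+(\rho d^{-\sigma})^\sigma\big)=0 .$$
So (1) holds. Let $\Omega=\{(x,y,F(x,y),1)\}\cup\{P\}$, a set of $q^2+1$ points. By (1), and since $P^\perp$ is $w=0$, distinct points of $\Omega$ are not perpendicular. We deduce that no three are collinear.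

A t.i. line has at most one point of $\Omega$. There are $q+1$ t.i. lines on each point, so $(q^2+1)(q+1)$ t.i. lines in total. The points of $\Omega$ lie on $(q^2+1)(q+1)$ of them, counted with incidences. So every t.i. line has exactly one point of $\Omega$.

Let $\ell$ be a line that is not t.i. and has $m\ge2$ points of $\Omega$. The planes through $\ell$ are the $q+1$ planes $Q^\perp$ with $Q\in\ell^\perp$. Such a $Q$ is not in $\Omega$, since it is perpendicular to at least two points of $\Omega$. The $q+1$ t.i. lines through $Q$ fill $Q^\perp$ and meet pairwise only in $Q$, so $|Q^\perp\cap\Omega|=q+1$. Counting $\Omega$ by the planes through $\ell$,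
$$q^2+1=m+(q+1)(q+1-m)=q^2+2q+1-qm,$$
so $m=2$. Hence $\Omega$ is an ovoid. Its points with $x=0$ are $(0,y,y^\alpha,1)$ and $P$, so its section in $\pi$ is $O$. By Section 2, Step 3, and Section 4, Step 4, it is an elliptic quadric, respectively a Tits ovoid.

**Step 3: $\perp$ is the polarity of $\Omega$.** *Purpose: different polarities must give different ovoids.* Through each point of $\Omega$ there are $q^2+q+1$ lines, $q^2$ of them with a second point of $\Omega$. So $\Omega$ has $(q^2+1)(q+1)$ tangent lines. By Step 2 the t.i. lines of $\perp$ are tangents, and there are equally many, so they are exactly the tangents of $\Omega$. By Segre's theorem the same is true for the polarity of $\Omega$. For any symplectic polarity $Q^\perp$ is the union of the t.i. lines through $Q$. So the two polarities are equal, and an ovoid determines its polarity. For each $\perp$ with $N^\perp=\pi$ there are therefore exactly $q/2$, respectively $q$, ovoids with section $O$ and polarity $\perp$, and different $\perp$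 give different ovoids.

**Step 4: the number of polarities.** A polarity with $N^\perp=\pi$ is given by a form $B$, up to a scalar, whose restriction to $\pi$ has radical $\langle N\rangle$. Alternating forms on $\pi$ with this radical are unique up to a scalar; normalize by $B(P,R)=1$. Fix a vector $X_0\notin\pi$. Then $B$ is determined by the functional $B(X_0,\cdot)$ on $\pi$, which is one of $q^3$. If $B(X_0,N)=0$, then $N$ is in the radical of $B$. If $B(X_0,N)\ne0$, a vector in the radical is perpendicular to $N$, so it lies in $\pi$; being perpendicular to $\pi$, it lies in $\langle N\rangle$; being perpendicular to $X_0$, it is $0$. So the nondegenerate forms are those with $B(X_0,N)\ne0$, and there are $q^3-q^2=q^2(q-1)$ polarities.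

The totals are $q^2(q-1)\cdot q/2=q^3(q-1)/2$ for $\alpha=2$ and $q^2(q-1)\cdot q=q^3(q-1)$ for $\alpha=\sigma$. $\blacksquare$

**The converse of Theorem A.** Elliptic quadrics have conic sections. The standard Tits ovoid meets the plane $x=cw$ in $P$ and the points $z=y^\sigma+cy+c^{\sigma+2}$, $w=1$. The linear change $z\mapsto z+cy+c^{\sigma+2}w$ of that plane turns this into $\{(y,y^\sigma,1)\}\cup\{(0,1,0)\}$ in the coordinates $(y,z,w)$. This is a translation oval, since $\sigma=2^{e+1}$ and $\gcd(e+1,2e+1)=1$. So for $q=2^{2e+1}\ge8$ an ovoid of $\mathrm{PG}(3,q)$ has a translation oval section if and only if it is an elliptic quadric or a Tits ovoid.
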